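# Tied rings: generalized dihedral groups and the action genus

Throughout, all groups are finite and all graphs are finite and simple. Maps act from the left, so $(gh)x=g(hx)$, and $\operatorname{Aut}\Gamma$ is the group of adjacency-preserving permutations of the vertices of $\Gamma$.

## 1. Two pentagonal rings and a group of order 50

Take a pentagonal prism with cycles $a_0a_1a_2a_3a_4$ and $b_0b_1b_2b_3b_4$ and rungs $a_jb_j$, indices in $\mathbb Z_5$. Put a vertex $u$ on top, joined to all $a_j$, and a vertex $v$ at the bottom, joined to all $b_j$. In this capped prism the vertices $u,v$ have degree 5 and all others have degree 4. An automorphism therefore preserves $\{u,v\}$. If it fixes $u$ and $v$, it maps the cycle $N(u)=\{a_j\}$ to itself, so it is $a_j\mapsto a_{\varepsilon j+s}$ with $\varepsilon=\pm1$, and the rungs force $b_j\mapsto b_{\varepsilon j+s}$. If it exchanges $u$ and $v$, then composing it with $u\leftrightarrow v$, $a_j\leftrightarrow b_j$ brings us back to the first case. So there are 20 automorphisms.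

Now add slanted diagonals: for each $j$, a path $a_j\,w_j\,b_{j+1}$ with one new vertex $w_j$ of degree 2. Call the result $R_1$. The vertices $w_j$ are its only vertices of degree 2, so an automorphism of $R_1$ permutes them and restricts to an automorphism of the capped prism that preserves the set of pairs $\{a_j,b_{j+1}\}$. Conversely, each automorphism of the capped prism preserving these pairs extends to $R_1$ in exactly one way. Which of the 20 survive?

The map $a_j\mapsto a_{\varepsilon j+s}$, $b_j\mapsto b_{\varepsilon j+s}$ sends $\{a_j,b_{j+1}\}$ to $\{a_{\varepsilon j+s},b_{\varepsilon j+s+\varepsilon}\}$, which is a diagonal pair only if $\varepsilon=1$. The map $a_j\mapsto b_{\varepsilon j+s}$, $b_j\mapsto a_{\varepsilon j+s}$ sends it to $\{b_{\varepsilon j+s},a_{\varepsilon j+s+\varepsilon}\}$, which is a diagonal pair only if $\varepsilon=-1$. So $R_1$ has ten automorphisms: five rotations, which fix both poles, and five flips, such as $a_j\leftrightarrow b_{-j}$, which exchange the poles. A flip inverts rotations: the flip just named, followed by the rotation $j\mapsto j+1$, followed by the flip again, sends $a_j\mapsto b_{-j}\mapsto b_{-j+1}\mapsto a_{j-1}$. Hence $\operatorname{Aut}R_1$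 is dihedral of order 10. The feature to keep in mind is that *reversing the rotation of a ring forces its poles to be exchanged.*

Let $R_2$ be the same graph with two new vertices on each diagonal instead of one. Glue $R_1$ and $R_2$ along both poles: they share $u$ and $v$ and nothing else. Call the result $M$. Its poles have degree 10, the vertices $a_j,b_j$ of both rings have degree 5, and the others have degree 2. An automorphism preserves $\{u,v\}$ and permutes the two components of $M-\{u,v\}$; it cannot exchange them, because the degree-2 vertices of one are pairwise nonadjacent and those of the other come in adjacent pairs. So it acts on each ring as one of that ring's ten automorphisms, and it exchanges the poles for both rings or for neither. Conversely, all such combinations are automorphisms. So $\operatorname{Aut}M$ has order $5\cdot5+5\cdot5=50$: it consists of a subgroup $\mathbb Z_5^2$ of pairs of rotations, together with elements that flip both rings at once and so invert all of $\mathbb Z_5^2$. The shared poles have tied the two flips together.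

On which surfaces can $M$ be drawn? Each ring is planar: on a sphere, put $u$ at the north pole, then the $a$-cycle, then the $b$-cycle, then $v$ at the south pole, and draw the diagonals inside the quadrilaterals $a_ja_{j+1}b_{j+1}b_j$. Two such spheres joined by one tube at the north poles and one tube at the south poles form a torus, so $M$ can be drawn on a torus. It cannot be drawn in the plane. To see this, contract every rung $a_jb_j$ of $R_1$ (and drop the $w_j$) to obtain a pentagon all of whose vertices are joined to both $u$ and $v$; contract the pentagon to a triangle; contract the second ring, which is connected and touches both poles, into $u$, so that $u$ and $v$ become adjacent. The result is $K_5$.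

So *this* graph needs genus 1. But the group of order 50 is the automorphism group of many graphs. Might a cleverer graph with the same group be planar? And if $t$ rings are tied together, does the group itself force $t-1$ handles on every graph that has it as its automorphism group?

## 2. The action genus and the groups $\mathrm{Dih}(A)$

By Frucht's theorem every finite group is isomorphic to $\operatorname{Aut}\Gamma$ for some graph $\Gamma$. An embedding of a graph in a surface is *cellular* if every face is an open disc. For instance, a pentagon drawn inside a small disc on the torus is not cellularly embedded, since one of its faces contains the handle.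

**Definition (action genus).** Let $G$ be a finite group. The action genus $\gamma_a(G)$ is the minimal genus of a closed connected orientable surface on which some graph $\Gamma$ with $\operatorname{Aut}\Gamma\cong G$ can be cellularly embedded.

For example, the pentagon is planar with dihedral automorphism group of order 10, so that group has action genus 0. The question is Open Question 1 of "On a new invariant for finite groups" (http://emorg.github.io/files/papers/new_inv_fg.pdf): *given a positive integer $n$, does there exist a group $G$ with $\gamma_a(G)=n$?* It is known that $\gamma_a(Q_{2^n})=1$ for the generalized quaternion groups with $n\ge4$; we shall not use this.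

**Definition (generalized dihedral group).** For a finite abelian group $A$, let $\mathrm{Dih}(A)=A\rtimes\langle c\rangle$ with $c^2=1$ and $cac^{-1}=a^{-1}$ for $a\in A$.

For cyclic $A$ of order $m\ge3$ this is the dihedral group of order $2m$; the group of order 50 above is $\mathrm{Dih}(\mathbb Z_5^2)$. For $a,b\in A$ we have $(ac)^2=a(cac)=aa^{-1}=1$ and $(ac)b(ac)^{-1}=ab^{-1}a^{-1}=b^{-1}$, so every element outside $A$ is an involution inverting $A$. Consequently:

$$\text{conjugation by any } g\in \mathrm{Dih}(A)\text{ acts on }A\text{ as } a\mapsto a \text{ or as } a\mapsto a^{-1};\quad\text{elements of odd order lie in }A. \tag{1}$$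

**Theorem.** Let $A\cong\mathbb Z_{m_1}\times\dots\times\mathbb Z_{m_t}$ with $1<m_1\mid m_2\mid\dots\mid m_t$ and $t\ge2$.

1. If $m_1\ge3$, then $\gamma_a(\mathrm{Dih}(A))\le t-1$.
2. If $m_1$ has a prime divisor $p\ge\max(5,4t-5)$, then $\gamma_a(\mathrm{Dih}(A))=t-1$.

**Corollary.** For each $n\ge1$ there are infinitely many finite groups $G$ with $\gamma_a(G)=n$: take $t=n+1$ and $A=\mathbb Z_p^{\,n+1}$ for any prime $p\ge\max(5,4n-1)$.

The corollary follows at once, since $t=n+1\ge 2$ gives $4t-5=4n-1$ and there are infinitely many primes. So the answer to the question is yes. The group of order 50 is the case $n=1$, $p=5$, and it does have action genus 1; for $n=2$ one may take $\mathrm{Dih}(\mathbb Z_7^3)$, and for $n=3$, $\mathrm{Dih}(\mathbb Z_{11}^4)$. The lower bound is proved only under the hypothesis on $p$, and nothing is claimed about smaller primes.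

We need some textbook facts. Let $\gamma(\Gamma)$ be the least genus of a closed connected orientable surface in which $\Gamma$ embeds, cellularly or not. Embeddings are taken to be tame (piecewise linear), which does not change $\gamma$. A graph cellularly embedded in a connected surface is connected, and conversely a minimal genus embedding of a connected graph is cellular (Youngs). Hence

$$\gamma_a(G)=\min\{\gamma(\Gamma):\ \Gamma\text{ connected},\ \operatorname{Aut}\Gamma\cong G\}. \tag{2}$$

A graph $K$ is a *minor* of $\Gamma$ if it arises from a subgraph of $\Gamma$ by contracting edges. Equivalently, there are pairwise disjoint sets of vertices of $\Gamma$, each inducing a connected subgraph, one for each vertex of $K$ (the *branch sets*), such that branch sets of adjacent vertices of $K$ are joined by an edge of $\Gamma$. The genus $\gamma$ does not increase under taking minors.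

## 3. $t$ rings on a surface of genus $t-1$

Here we prove part 1. Let all $m_i\ge3$ and $t\ge2$. The graph $M$ has two vertices $u,v$ and, for $1\le i\le t$, a set $D_i$ consisting of vertices $a^i_j,b^i_j$ $(j\in\mathbb Z_{m_i})$ and the internal vertices of paths $P^i_j$ $(j\in\mathbb Z_{m_i})$. Its edges are
$$ua^i_j,\quad vb^i_j,\quad a^i_ja^i_{j+1},\quad b^i_jb^i_{j+1},\quad a^i_jb^i_j,$$
together with the edges of the paths, where $P^i_j$ joins $a^i_j$ to $b^i_{j+1}$ and has exactly $i$ internal vertices. So the rings are labeled by the lengths of their diagonals. Section 1 is the case $t=2$, $m_1=m_2=5$.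

**Automorphisms of $M$: what each of them does.** The aim is to show that $\operatorname{Aut}M\cong\mathrm{Dih}(A)$. The degree of $u$ and of $v$ is $\sum m_i\ge6$, the degree of each $a^i_j$ and $b^i_j$ is 5 (two cycle neighbors, a pole, a rung, a diagonal), and internal path vertices have degree 2. Let $\varphi\in\operatorname{Aut}M$. Then $\varphi$ preserves $\{u,v\}$ and permutes the components $D_1,\dots,D_t$ of $M-\{u,v\}$. The degree-2 vertices in $D_i$ induce paths on exactly $i$ vertices, so $\varphi(D_i)=D_i$ for every $i$.

Let $c$ be the map $u\leftrightarrow v$, $a^i_j\leftrightarrow b^i_{-j}$ for all $i,j$, which sends $P^i_j$ to $P^i_{-j-1}$ reversed. It preserves each type of edge. Poles and rungs: $ua^i_j\mapsto vb^i_{-j}$ and $vb^i_j\mapsto ua^i_{-j}$, while $a^i_jb^i_j\mapsto b^i_{-j}a^i_{-j}$. Cycle edges: $a^i_ja^i_{j+1}\mapsto b^i_{-j}b^i_{-j-1}$ and likewise with $a,b$ exchanged. Diagonals: $P^i_j$, from $a^i_j$ to $b^i_{j+1}$, goes to a path from $b^i_{-j}$ to $a^i_{-j-1}$, which is $P^i_{-j-1}$ reversed. So $c\in\operatorname{Aut}M$, and $c^2=1$.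

After composing with $c$ if necessary, $\varphi$ fixes $u$ and $v$. Then it preserves $\{a^i_j\}_j=N(u)\cap D_i$ and $\{b^i_j\}_j=N(v)\cap D_i$. The $a^i_j$ induce a cycle of length $m_i$, so $\varphi(a^i_j)=a^i_{\varepsilon j+s}$ with $\varepsilon=\pm1$. The edges between the two sets are exactly the matching $a^i_jb^i_j$, so $\varphi(b^i_j)=b^i_{\varepsilon j+s}$. The path $P^i_j$ goes to the diagonal starting at $a^i_{\varepsilon j+s}$, which ends at $b^i_{\varepsilon j+s+1}$; it also has to end at $\varphi(b^i_{j+1})=b^i_{\varepsilon(j+1)+s}$. Hence $\varepsilon=1$ in $\mathbb Z_{m_i}$, and since $m_i\ge3$ we have $-1\ne1$ there, so the sign is $+$. Thus $\varphi$ acts on $D_i$ as a rotation $j\mapsto j+s$ of all indices.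

**Automorphisms of $M$: the group they form.** Conversely, independent rotations of the $D_i$ are automorphisms. So the automorphisms fixing $u$ and $v$ form a group $\prod_i\mathbb Z_{m_i}\cong A$, and $\operatorname{Aut}M$ is generated by it and $c$, which lies outside it. Conjugation by $c$ inverts each rotation: $a^i_j\mapsto b^i_{-j}\mapsto b^i_{-j+1}\mapsto a^i_{j-1}$. Thus $\operatorname{Aut}M\cong\mathrm{Dih}(A)$.

**Drawing $M$ on a surface of genus $t-1$.** Let $M_i=M[D_i\cup\{u,v\}]$. It is planar: $u$ at one pole of the sphere, then the $a$-cycle, then the $b$-cycle, then $v$ at the other pole, with the paths $P^i_j$ as diagonals of the quadrilaterals $a^i_ja^i_{j+1}b^i_{j+1}b^i_j$. We add the rings one at a time. Suppose $M_1\cup\dots\cup M_{i-1}$ is embedded in a closed connected orientable surface $\Sigma$ of genus $i-2$, where $i\ge2$; for $i=2$ this is the sphere drawing of $M_1$. Let $M_i$ be embedded in a sphere $S$. In each of $\Sigma$ and $S$ choose two disjoint closed discs, one meeting the graph only in $u$ and one only in $v$, with these points on the boundaries of the discs. Remove the interiors of the discs. Glue the two boundary circles through $u$ so that the two copies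 of $u$ are identified, and do the same for $v$, both compatibly with orientations. The result is closed, connected and orientable and contains $M_1\cup\dots\cup M_i$. Removing four open discs lowers the Euler characteristic by 4, and gluing along circles does not change it, so it equals $\chi(\Sigma)+2-4=\chi(\Sigma)-2$, and the genus is $i-1$. By induction $\gamma(M)\le t-1$. As $M$ is connected, (2) gives $\gamma_a(\mathrm{Dih}(A))\le t-1$, which is part 1. $\square$

## 4. Rank alone forces nothing: $A$ itself has action genus 0

For the lower bound, a natural plan uses only the large abelian subgroup. Contract $\Gamma$ to a Cayley graph of $\mathbb Z_p^t$, and hope that Cayley graphs of high-rank groups cannot be drawn on surfaces of small genus. When the action has no fixed vertices for nontrivial elements, this plan does produce an obstruction, as we shall see in Lemma 2. But nontrivial elements may fix vertices. In $M$, rotating one ring fixes all the others, so the rank is spread over $t$ disjoint places, each of rank one and each planar.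

This is not a technical nuisance, as the following example shows. Let $m_1\ge3$ and $t\ge2$, and let $M'$ be obtained from $M_1,\dots,M_t$ by identifying only their top poles to one vertex $u$, keeping $t$ distinct bottom poles $v_1,\dots,v_t$. Planar graphs joined at a single vertex form a planar graph, so $M'$ is planar and connected. We claim $\operatorname{Aut}M'\cong A$. The vertex $u$ has degree $\sum m_j$, which is at least 6 and larger than every $m_i$; all other degrees are 2, 5 or some $m_i$, so every automorphism $\varphi$ fixes $u$. The components of $M'-u$ are the sets $D_i\cup\{v_i\}$. Since $v_i$ has degree $m_i\ge3$, the degree-2 vertices in this component induce paths on exactly $i$ vertices, so $\varphi$ preserves each component. It preserves the set of the $a^i_j$, which are the neighbors of $u$ there. The vertex $b^i_j$ is the only neighbor of $a^i_j$ that is not $u$, not some $a^i_l$, and not of degree 2; so $\varphi$ preserves the set of the $b^i_j$, and it fixes $v_i$, the only vertex left besides those of degree 2. Now the argument of Section 3 applies verbatim and shows that $\varphi$ is a rotation on each ring. Conversely, independent rotations are automorphisms. So $\gamma_a(A)=0$,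 whatever the rank.

Hence a proof of part 2 must use the involution $c$. Compare $M'$ with $M$: in $M'$ no ring can be reversed; in $M$ they can be reversed, but only all together. By (1), $\mathrm{Dih}(A)$ contains no element that inverts one cyclic factor of odd order and centralizes another. If the involution could reverse a ring while fixing the vertices to which the ring is attached, we could reverse that ring alone, which is forbidden. So each ring has to hang on two vertices that are exchanged by $c$, and, as the graph is connected, those two vertices will be tied together through the remainder of the graph. Such a tie is what made $K_5$ appear in Section 1. The plan is as follows.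

First, use the absence of a large $K_{3,p}$ minor to show that in *every* graph of genus at most $t-2$ with this group, the elements of order $p$ act like rotations of $t$ disjoint rings. Next, use $c$ to show that each ring has two exchanged poles. Finally, cut along the rings one after another and see that each cut must use up a handle.

## 5. $K_{3,p}$ as the obstruction, and contraction to Cayley graphs

**The genus of $K_{3,p}$.** We need a graph that does not fit on a surface of genus $t-2$. Let $p\ge3$ and take a minimal genus embedding of $K_{3,p}$, of genus $g$; it is cellular. All faces have length at least 4, because the graph is bipartite (so facial walks are even) and has more than one edge (so no facial walk has length 2). Each of the $3p$ edges is counted twice in the face lengths, so there are at most $3p/2$ faces, and Euler's formula gives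
$$2-2g\le(3+p)-3p+\tfrac{3p}2=3-\tfrac p2,\qquad\text{so}\qquad \gamma(K_{3,p})\ge\frac{p-2}4 .$$
If $p\ge4t-5$, this is at least $\frac{4t-7}4>t-2$, and therefore
$$p\ge \max(5,4t-5)\ \Longrightarrow\ \gamma(K_{3,p})\ge t-1. \tag{3}$$
This is where the bound on $p$ in the theorem comes from.

**Definition (semiregular action, Cayley graph).** A group $H$ acts semiregularly on a set if no nontrivial element of $H$ fixes a point. For $S=S^{-1}\subseteq H\setminus\{1\}$, the Cayley graph $\mathrm{Cay}(H,S)$ has vertex set $H$, with $h$ and $h'$ adjacent if and only if $h^{-1}h'\in S$.

For example, the rotation group $\mathbb Z_5$ of the ring $R_1$ of Section 1 is semiregular on the ring without its poles, but not on $R_1$.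

**Lemma 1 (Babai).** Let a group $H$ act semiregularly on the vertices of a connected graph $C$, by automorphisms. Then there is $T\subseteq V(C)$ with $C[T]$ connected such that the sets $hT$ $(h\in H)$ are pairwise disjoint and partition $V(C)$. Contracting each $hT$ to a vertex gives a Cayley graph $\mathrm{Cay}(H,S)$, where $S$ generates $H$.

In the example of the ring, $T=\{a_0,b_0,w_0\}$ works: it is connected through $b_0a_0w_0$, its five rotated copies partition the ring, consecutive copies are joined (by $a_0a_1$, for instance) and no others are, so the contraction is a 5-cycle.

*Proof.* Let $T\ne\emptyset$ be maximal subject to two conditions: $C[T]$ is connected, and $T$ contains at most one vertex of each $H$-orbit. Suppose $T$ misses an orbit. Then $\bigcup_hhT$ is a union of orbits different from $V(C)$. As $C$ is connected, some $y\notin\bigcup_hhT$ is adjacent to a vertex of some $hT$. Then $h^{-1}y$ is adjacent to a vertex of $T$ and lies in an orbit missed by $T$, so $T\cup\{h^{-1}y\}$ contradicts maximality. Hence $T$ meets every orbit exactly once, and the $hT$ cover $V(C)$. They are disjoint: if $hx=h'x'$ with $x,x'\in T$, then $x,x'$ lie in one orbit, so $x=x'$, and semiregularity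 gives $h=h'$.

Let $S$ be the set of $s\in H\setminus\{1\}$ such that some edge joins $T$ to $sT$. Translating by $h^{-1}$, we see that $hT$ and $h'T$ with $h\ne h'$ are joined by an edge if and only if $T$ and $h^{-1}h'T$ are, that is, if and only if $h^{-1}h'\in S$. Translating an edge between $T$ and $sT$ by $s^{-1}$ shows $S=S^{-1}$. So the contracted simple graph, with $hT$ labeled $h$, is $\mathrm{Cay}(H,S)$. It is connected because $C$ is, so $S$ generates $H$. $\square$

**Lemma 2.** Let $p\ge5$ be prime and let $H$ act semiregularly, by automorphisms, on a connected graph $C$. Let $T$ be as in Lemma 1.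

(i) If $H\cong\mathbb Z_p^2$, and $C$ is a subgraph of a graph with a further vertex $f\notin V(C)$ adjacent to a vertex of every set $hT$, then that graph has a $K_{3,p}$ minor.

(ii) If $H\cong\mathbb Z_p^3$, then $C$ has a $K_{3,p}$ minor.

(iii) If $H\cong\mathbb Z_p^2$, then $C$ is nonplanar.

*Proof.* Write $H$ additively, as a vector space over $\mathbb Z_p$. A generating set contains a basis.

(i) Let $a,b\in S$ be linearly independent, and write $(x,y)$ for the contracted vertex $xa+yb$, $x,y\in\mathbb Z_p$. Then $(x,y)$ is adjacent to $(x+1,y)$, to $(x,y+1)$ and to $f$. Think of a $p\times p$ grid wrapped around in both directions, with $f$ joined to everything. Use two full rows and cut the rest into columns: the sets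
$$\{f\},\qquad\{(x,1):x\in\mathbb Z_p\},\qquad\{(x,2):x\in\mathbb Z_p\}$$
are connected, and for each $x$ the set $\{(x,y):y=3,\dots,p\}$ is connected and adjacent to all three, because $f$ is adjacent to every vertex, $(x,3)\sim(x,2)$, and $(x,p)\sim(x,p+1)=(x,1)$. These $3+p$ sets are pairwise disjoint; they are the branch sets of a $K_{3,p}$ minor.

(ii) Let $a,b,e\in S$ be linearly independent. The layer $\{xa+yb+e:x,y\in\mathbb Z_p\}$ is connected. Contract it to one vertex $f$. Since $(xa+yb+e)+e=xa+yb+2e$ and $2e\ne e$, the vertex $f$ lies outside the layer of the vertices $xa+yb+2e$ and is adjacent to all of them. Writing $(x,y)$ for $xa+yb+2e$, the branch sets in (i) again give a $K_{3,p}$ minor.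

(iii) With $a,b\in S$ independent, the contraction contains the Cartesian product $C_p\square C_p$, in which $(x,y)$ is adjacent to $(x\pm1,y)$ and $(x,y\pm1)$. It is 4-regular, so if $V$ and $F$ denote the numbers of vertices and edges, then $F=2V$. It has no triangle: the three steps around a triangle would sum to $(r,s)$ with $|r|,|s|\le3$ and $r+s$ odd as integers, and $p\ge5$ with $(r,s)\equiv(0,0)$ would force $r=s=0$. A planar triangle-free graph on $V\ge3$ vertices has at most $2V-4$ edges, and $F=2V>2V-4$. So the contraction, and hence $C$, is nonplanar. $\square$

## 6. Elements of order $p$ act as rotations of $t$ disjoint pieces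

We begin the proof of part 2. Let $p\mid m_1$ be a prime with $p\ge\max(5,4t-5)$, and let $E=\{a\in A:a^p=1\}$. As $p$ divides every $m_i$, we have $E\cong\mathbb Z_p^t$. By (1), every element of order $p$ of $\mathrm{Dih}(A)$ lies in $A$, hence in $E$. Let $\Gamma$ be a connected graph with $\operatorname{Aut}\Gamma=G\cong\mathrm{Dih}(A)$; identify $A$ and $E$ with subgroups of $G$. **Suppose that $\gamma(\Gamma)\le t-2$.** We derive a contradiction in Steps 1–7. By (3) and monotonicity under minors, *$\Gamma$ has no $K_{3,p}$ minor*.

**Definition (cut-off of an automorphism).** For $C\subseteq V(\Gamma)$ let $N(C)$ be the set of vertices outside $C$ adjacent to a vertex of $C$. If $h\in G$ satisfies $hC=C$ and fixes $N(C)$ pointwise, let $h_C$ be the map equal to $h$ on $C$ and to the identity elsewhere.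

The map $h_C$ is an automorphism of $\Gamma$. It is a bijection; edges inside $C$ go to edges because $h$ is an automorphism; edges with no end in $C$ are fixed; and an edge $xf$ with $x\in C$, $f\in N(C)$ goes to $(hx)f=(hx)(hf)$, an edge. In the graph $M$, cutting off a simultaneous rotation of all rings to $D_1$ gives the rotation of the first ring alone. The flip $c$ of $M$ cannot be cut off to $D_1$, because it moves $N(D_1)=\{u,v\}$.

**Step 1.** *Let $1\ne\alpha\in E$ and let $C$ be a component of $\Gamma-\mathrm{Fix}(\alpha)$. Then $\alpha C=C$, $\alpha_C\in E$, and $|N(C)|\le2$.* The purpose is to show that an element of order $p$ rotates each connected piece that it moves, and that such a piece hangs on at most two vertices.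

A neighbor of $C$ that is moved by $\alpha$ would belong to $C$, so $N(C)\subseteq\mathrm{Fix}(\alpha)$. Also $\alpha$ permutes the components of $\Gamma-\mathrm{Fix}(\alpha)$. Suppose $\alpha C\ne C$. As $\alpha$ has prime order $p$, the sets $C,\alpha C,\dots,\alpha^{p-1}C$ are distinct components, and all have neighbor set $N(C)$, since $N(\alpha^iC)=\alpha^iN(C)=N(C)$. Let $\sigma$ be $\alpha$ on $C$, $\alpha^{-1}$ on $\alpha C$, and the identity elsewhere; it exchanges these two pieces. As $\alpha$ fixes $N(C)$ pointwise and there are no edges between distinct components, $\sigma$ is an automorphism of $\Gamma$, and $\sigma^2=1$. We compute the conjugate $\sigma\alpha\sigma^{-1}$ at two places.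

Let $z\in\alpha^2C$. Since $p\ge5$, the pieces $\alpha^2C$ and $\alpha^3C$ are different from $C$ and $\alpha C$, so $\sigma$ fixes $z$ and $\alpha z$. Thus $\sigma\alpha\sigma^{-1}z=\alpha z$. This differs from $\alpha^{-1}z$, because $\alpha^2z=z$ would give $\alpha z=z$, as $\alpha$ has odd order.

Let $y\in\alpha C$. Then $\sigma^{-1}y=\sigma y=\alpha^{-1}y$, so $\sigma\alpha\sigma^{-1}y=\sigma\alpha\alpha^{-1}y=\sigma y=\alpha^{-1}y$, and this differs from $\alpha y$ for the same reason.

So $\sigma\alpha\sigma^{-1}\notin\{\alpha,\alpha^{-1}\}$, contradicting (1). Hence $\alpha C=C$. The cut-off $\alpha_C$ is therefore defined; it has order $p$, so it lies in $E$.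

It remains to bound $N(C)$. Every nontrivial power of $\alpha$ generates $\langle\alpha\rangle$, and $\alpha$ fixes no vertex of $C$, so $\langle\alpha\rangle$ is semiregular on $C$. Take $T$ from Lemma 1. Each $f\in N(C)$ is fixed by $\alpha$ and adjacent to a vertex of some $\alpha^iT$; applying powers of $\alpha$, we see that it is adjacent to every $\alpha^iT$. Three such vertices $f$, together with the $p$ connected disjoint sets $\alpha^iT$, would be the branch sets of a $K_{3,p}$ minor. So $|N(C)|\le2$.

**Step 2.** *In Step 1, $\beta C=C$ for every $\beta\in E$, and $E$ fixes $N(C)$ pointwise.* This makes the pieces of one element visible to all the others.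

As $\beta$ commutes with $\alpha$, it preserves $\mathrm{Fix}(\alpha)$ and permutes the components of $\Gamma-\mathrm{Fix}(\alpha)$. The conjugate $\beta\alpha_C\beta^{-1}$ equals $\beta\alpha\beta^{-1}=\alpha$ on $\beta C$ and the identity elsewhere, so it is $\alpha_{\beta C}$. But $\alpha_C\in E$ and $E$ is abelian, so $\beta\alpha_C\beta^{-1}=\alpha_C$. The set of vertices moved by $\alpha_{\beta C}$ is $\beta C$ and that moved by $\alpha_C$ is $C$, so $\beta C=C$. Consequently the $p$-group $E$ acts on $N(C)$. Its orbits have $p$-power size, and $|N(C)|\le2<p$, so this action is trivial.

**Step 3.** *The pieces of all elements of $E$ fit together into one decomposition of the action.* Let $\mathcal D=\{D_1,\dots,D_k\}$ be the set of all components of the graphs $\Gamma-\mathrm{Fix}(\alpha)$, $1\ne\alpha\in E$.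

(a) *If $D\in\mathcal D$ and $\beta\in E$, then $\beta$ fixes all vertices of $D$ or none.* Let $D$ be a component of $\Gamma-\mathrm{Fix}(\alpha)$, and suppose that $\beta$ fixes $d\in D$ and moves $d'\in D$. Let $C$ be the component of $\Gamma-\mathrm{Fix}(\beta)$ containing $d'$; then $d\notin C$. Walk along a path in $D$ from $d'$ to $d$. The first vertex outside $C$ lies in $N(C)\cap D$. By Step 2, applied to $\beta$ and $C$, this vertex is fixed by all of $E$, in particular by $\alpha$. But $\alpha$ fixes no vertex of $D$, a contradiction.

(b) *Distinct members of $\mathcal D$ are disjoint.* Let $D,D'$ come from $\alpha,\alpha'$ and share a vertex. This vertex is moved by $\alpha'$, so by (a) $\alpha'$ moves all vertices of $D$. Thus the connected set $D$ lies in $\Gamma-\mathrm{Fix}(\alpha')$ and meets its component $D'$, whence $D\subseteq D'$. By symmetry $D=D'$.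

(c) *Decomposition.* Let $E_i=\{\beta\in E:\beta\text{ is trivial outside }D_i\}$. For $1\ne\beta\in E$ the components of $\Gamma-\mathrm{Fix}(\beta)$ are certain of the $D_i$, and $\beta$ is the product of the corresponding cut-offs $\beta_{D_i}$, which lie in $E_i$ by Step 1. So the $E_i$ generate $E$. An element of $E_i$ that is a product of elements of the other $E_j$ is trivial outside $D_i$ and, as the $D_j$ are disjoint, also trivial on $D_i$. Hence
$$E=E_1\times\dots\times E_k. \tag{4}$$
We record what we know about the pieces.

- Every $E_i\ne1$: if $D_i$ comes from $\alpha$, then $1\ne\alpha_{D_i}\in E_i$.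
- $E_i$ is semiregular on the connected set $D_i$: a nontrivial element of $E_i$ moves some vertex, necessarily in $D_i$, so by (a) it moves all vertices of $D_i$.
- All vertices outside $\bigcup_jD_j$ are fixed by $E$, since a vertex moved by $\beta$ lies in a component of $\Gamma-\mathrm{Fix}(\beta)$.
- $|N(D_i)|\le2$ and $E$ fixes $N(D_i)$ pointwise, by Steps 1 and 2. Each vertex of $\bigcup_jD_j$ is moved by some element of $E$, so $N(D_i)$ lies outside $\bigcup_jD_j$. In particular there are no edges between different $D_j$.

**Step 4.** *Each $N(D_i)\ne\emptyset$, each $E_i\cong\mathbb Z_p$, and $k=t$.* This is where rank is converted into the number of pieces.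

Suppose $N(D_i)=\emptyset$. As $\Gamma$ is connected, $D_i=V(\Gamma)$, so $k=1$ and $E=E_1\cong\mathbb Z_p^t$ is semiregular on $\Gamma$. If $t\ge3$, Lemma 2(ii), applied to a subgroup isomorphic to $\mathbb Z_p^3$, gives a $K_{3,p}$ minor of $\Gamma$, a contradiction. If $t=2$, Lemma 2(iii) says that $\Gamma$ is nonplanar, contradicting $\gamma(\Gamma)\le t-2=0$.

So there is $f\in N(D_i)$. It is fixed by $E$ and adjacent to $D_i$. Let $H\le E_i$ be any subgroup and let $T$ be as in Lemma 1 for $H$ on $D_i$. Then $f$ is adjacent to some $hT$, and hence, translating by $H$, to every $hT$. If $E_i$ had rank at least 2, Lemma 2(i) applied to a subgroup $H\cong\mathbb Z_p^2$ would give a $K_{3,p}$ minor. So the nontrivial elementary abelian group $E_i$ is isomorphic to $\mathbb Z_p$ for every $i$, and $k=t$ by (4), because $E$ has rank $t$.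

Up to this point nothing distinguishes $\Gamma$ from the planar graph $M'$ of Section 4, with its $t$ pieces hanging on one vertex each. Now the involution enters.

## 7. The involution exchanges the poles of every piece

**Step 5.** *Fix $c\in G\setminus A$. Then, for every $i$, $cD_i=D_i$, and $N(D_i)=\{u_i,v_i\}$ consists of two distinct vertices interchanged by $c$.* So each piece has two poles, just like a ring of $M$.

As $c$ inverts $A$, it normalizes each $E_i$. Hence it preserves the set of vertices moved by $E_i$, which is $D_i$, and it also preserves $N(D_i)$, a nonempty set of at most two vertices. Suppose that $c$ fixed $N(D_i)$ pointwise. Then the cut-off $c_{D_i}$ would be an automorphism, so $c_{D_i}\in G$. Conjugation by $c_{D_i}$ inverts $E_i$, since elements of $E_i$ are supported on $D_i$, where $c_{D_i}$ agrees with $c$. But $c_{D_i}$ centralizes $E_j$ for each $j\ne i$, and such $j$ exists as $t\ge2$; indeed, $E_j$ is trivial on $D_i$ and $c_{D_i}$ is trivial off $D_i$. By (1), conjugation by $c_{D_i}$ is trivial on $A$ or inverts $A$. The first is impossible because it inverts $E_i$, the second because it centralizes $E_j$, both being nontrivial of odd order. So $c$ does not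 fix $N(D_i)$ pointwise, and the only remaining possibility is that $N(D_i)$ has two elements and $c$ exchanges them.

**Step 6.** *$\Gamma$ has a minor made of $t$ rings on exchanged poles, and it stays connected after all rings but one are removed.* We shall remove rings one at a time, and need what is left to be connected at each stage.

Let $\Gamma_0=\Gamma-\bigcup_iD_i$. It is $c$-invariant and contains all $u_i,v_i$. Note that $\Gamma_0$ need not be connected: for the graph $M$ it consists of the two nonadjacent vertices $u,v$. Let $Q_i$ be the component of $\Gamma_0$ containing $u_i$, and put $Q=Q_1$. Then $v_i=cu_i\in cQ_i$. We claim that $V(\Gamma_0)=Q\cup cQ$. Consider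
$$W=Q\cup cQ\cup\bigcup\{D_i:\ Q_i\in\{Q,cQ\}\}$$
and check that no edge leaves $W$. If $D_i\subseteq W$, then $N(D_i)=\{u_i,v_i\}\subseteq Q_i\cup cQ_i=Q\cup cQ$, using $c^2=1$. The neighbors in $\Gamma_0$ of a vertex of $Q\cup cQ$ lie in $Q\cup cQ$, as these are components of $\Gamma_0$. Finally, if a vertex of $Q\cup cQ$ is adjacent to a vertex of $D_i$, then it is $u_i$ or $v_i$. If it is $u_i$, then $Q_i\in\{Q,cQ\}$. If it is $v_i$, then $u_i=cv_i\in cQ\cup Q$, so again $Q_i\in\{Q,cQ\}$. In both cases $D_i\subseteq W$. As $\Gamma$ is connected, $W=V(\Gamma)$, and the claim follows.

Now apply Lemma 1 to $E_i\cong\mathbb Z_p$ acting on $D_i$, for every $i$, and contract. The piece $D_i$ becomes $\mathrm{Cay}(\mathbb Z_p,S)$ with $S\ne\emptyset$. Any $s\in S$ generates $\mathbb Z_p$, so the edges from $h$ to $hs$ form a spanning cycle $Z_i$ of length $p$. Since $u_i$ and $v_i$ are fixed by $E_i$ and adjacent to $D_i$, they are adjacent to all vertices of $Z_i$. Delete the other edges between vertices of the same $Z_i$. There are no edges between different $D_i$, and no vertex of $\Gamma_0$ other than $u_i,v_i$ is adjacent to $D_i$. So we obtain a minor $\Gamma^*$ of $\Gamma$ consisting of $\Gamma_0$,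 disjoint $p$-cycles $Z_1,\dots,Z_t$, and all edges from $u_i$ and $v_i$ to $V(Z_i)$, $1\le i\le t$.

For $1\le j\le t$ let $H_j$ be the subgraph of $\Gamma^*$ induced by $V(\Gamma_0)\cup V(Z_1)\cup\dots\cup V(Z_j)$. The graph $H_1$ is connected, because $V(\Gamma_0)=Q\cup cQ$, both $Q$ and $cQ$ are connected, and $Z_1$ is joined to $u_1\in Q$ and to $v_1\in cQ$. Each further cycle $Z_j$ is joined to $u_j\in V(\Gamma_0)$, so $H_2,\dots,H_t=\Gamma^*$ are connected as well. All of them are minors of $\Gamma$, so
$$\gamma(H_j)\le\gamma(\Gamma)\le t-2\qquad(1\le j\le t). \tag{5}$$

## 8. Cutting along a ring uses up a handle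

In Section 1 the obstruction was $K_5$: a ring together with two poles that are connected elsewhere. Here a ring may lie on a surface of positive genus, where $K_5$ may well fit. So instead of looking at one fixed small graph, we regard the ring $Z_j$ as a closed curve and ask whether it separates the surface. If it does, both poles lie on the same side, because they are connected away from the ring; the other side is free to receive a third pole, and then $K_{3,p}$ is drawn on a surface of genus at most $t-2$, which (3) forbids.

**Step 7.** *For $2\le j\le t$: $\gamma(H_{j-1})\le\gamma(H_j)-1$.* This step turns the count of rings into a count of handles.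

Embed $H_j$ in a closed connected orientable surface $\Sigma$ of genus $g=\gamma(H_j)\le t-2$. The cycle $Z=Z_j$ is a simple closed curve, two-sided because $\Sigma$ is orientable, and it is disjoint from the connected subgraph $H_{j-1}$. The edges of $H_j$ are those of $H_{j-1}$, those of $Z$, and those joining $u_j,v_j\in V(H_{j-1})$ to $Z$.

*Suppose $Z$ separates $\Sigma$.* Then $\Sigma\setminus Z$ has exactly two components, and the connected graph $H_{j-1}$ lies in one of them, say $X$. The edges joining $u_j,v_j$ to $Z$ meet $Z$ only in their ends on $Z$, and their other ends are in $X$; so, apart from the ends on $Z$, they lie in $X$. Hence the other component $Y$ contains no point of $H_j$. The closure $X\cup Z$ is a compact orientable surface with one boundary circle $Z$. Its genus is at most $g$, since the genera of the two sides add up to $g$: if these are $g_1,g_2$, then cutting along $Z$ and capping both circles by discs raises the Euler characteristic by 2, so $(2-2g_1)+(2-2g_2)=2-2g+2$. Glue a disc to $X\cup Z$ along $Z$, place a new vertex $y$ in the interior of this disc, and join it inside the disc to all $p$ vertices of $Z$. Now $y$, $u_j$ and $v_j$ are three distinct vertices,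 each joined to all of $V(Z)$. So $K_{3,p}$ embeds in a closed connected orientable surface of genus at most $g\le t-2$, contradicting $\gamma(K_{3,p})\ge t-1$ from (3).

*So $Z$ does not separate $\Sigma$.* Cutting $\Sigma$ along $Z$ and capping the two resulting boundary circles by discs yields a closed connected orientable surface of Euler characteristic $\chi(\Sigma)+2$, that is, of genus $g-1$. It contains $H_{j-1}$, which is disjoint from $Z$. Hence $\gamma(H_{j-1})\le g-1$.

**Completion of the proof of part 2.** Iterating Step 7 over $j=t,t-1,\dots,2$ and using (5),
$$0\le\gamma(H_1)\le\gamma(H_t)-(t-1)\le(t-2)-(t-1)=-1,$$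
a contradiction. Hence every connected $\Gamma$ with $\operatorname{Aut}\Gamma\cong\mathrm{Dih}(A)$ has $\gamma(\Gamma)\ge t-1$, and by (2) $\gamma_a(\mathrm{Dih}(A))\ge t-1$. Since $m_1\ge p\ge5$, part 1 gives the opposite inequality, and $\gamma_a(\mathrm{Dih}(A))=t-1$. This proves the Theorem, and with it the Corollary: for every positive integer $n$ and every prime $p\ge\max(5,4n-1)$ we have $\gamma_a(\mathrm{Dih}(\mathbb Z_p^{\,n+1}))=n$. $\blacksquare$

For $t=2$ and $p=5$ the final step is short. The assumption is that $\Gamma$ is planar, so $H_2$ is drawn on the sphere, where every simple closed curve separates. The ring $Z_2$ has both its poles on one side, a third pole can be placed on the other, and $K_{3,5}$ would be planar. So no graph whose automorphism group is the group of order 50 from Section 1 can be planar, and the torus drawing of $M$ is best possible.
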